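# Namba forcing on $\omega_1$ and sequences that outrun functions

## 1. Outrunning a function $F:\omega_1^{<\omega}\to\omega_1$, and the principle (G)

Everything in this lecture turns on one relation between sequences and functions.

**Definition.** Let $F:\omega_1^{<\omega}\to\omega_1$ and $\eta\in\omega_1^\omega$. We say that $\eta$ *obeys* $F$ if $\eta(n)>F(\eta\restriction n)$ for all $n$, and that $\eta$ *almost obeys* $F$ if $\eta(n)>F(\eta\restriction n)$ for all but finitely many $n$.

For example, if $F(s)=\max(\mathrm{ran}(s)\cup\{0\})$, then $\eta$ obeys $F$ exactly when $\eta(0)>0$ and $\eta$ is strictly increasing. Every $F$ is obeyed by some $\eta$: put $\eta(n)=F(\eta\restriction n)+1$ by recursion. The point of interest is how many $\eta$'s are needed to handle all $F$.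

**Definition.** (G) is the statement: there is $H\subseteq\omega_1^\omega$ with $|H|\le\aleph_1$ such that every $F:\omega_1^{<\omega}\to\omega_1$ is almost obeyed by some $\eta\in H$.

This is a weak club-guessing principle. The full set $H=\omega_1^\omega$ always works, except that its size is $2^{\aleph_0}$. No countable $H$ works: let $\gamma<\omega_1$ be the supremum of all values $\eta(n)$, $\eta\in H$, and let $F$ be constantly $\gamma$; then no $\eta\in H$ satisfies $\eta(n)>F(\eta\restriction n)$ for even one $n$. So $\aleph_1$ is the first size at which there is something to ask.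

We write $\forall^\infty$ and $\exists^\infty$ for "for all but finitely many" and "for infinitely many". The first lemma removes the word "almost".

**Lemma 1.** If (G) holds, there is $H'\subseteq\omega_1^\omega$, $|H'|\le\aleph_1$, such that every $F$ is obeyed by some $\eta\in H'$.

**Proof.** Let $H$ witness (G), and let $H'$ be the set of all tails $\eta^{[m]}=\langle\eta(m+i)\rangle_{i<\omega}$ with $\eta\in H$, $m<\omega$. Then $|H'|\le\aleph_1$. A tail has forgotten its first $m$ values, so we must make sure that $F$ evaluated at the shorter sequence is still beaten. For this we replace $F$ by something that depends only on the maximum. Given $F$, let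
$$\bar F(\xi)=\sup\{F(s):s\in(\xi+1)^{<\omega}\},\qquad \mu(s)=\max(\mathrm{ran}(s)\cup\{0\}).$$
The supremum is over a countable set, so $\bar F(\xi)<\omega_1$, and $\bar F$ is nondecreasing. Some $\eta\in H$ almost obeys $s\mapsto\bar F(\mu(s))$, say $\eta(n)>\bar F(\mu(\eta\restriction n))$ for all $n\ge m$. Put $\eta'=\eta^{[m]}$. For each $i$ the range of $\eta'\restriction i$ is contained in that of $\eta\restriction(m+i)$, and $\eta'\restriction i$ is a finite sequence of ordinals $\le\mu(\eta'\restriction i)$. Hence
$$\eta'(i)=\eta(m+i)>\bar F(\mu(\eta\restriction(m+i)))\ge\bar F(\mu(\eta'\restriction i))\ge F(\eta'\restriction i).$$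
So $\eta'\in H'$ obeys $F$. $\square$

**Lemma 2.** CH implies (G). If (G) holds in $V$ and $W$ is a ccc forcing extension of $V$, then (G) holds in $W$. Consequently (G) is consistent with $\mathrm{MA}_{\omega_1}$.

**Proof.** Under CH, $|\omega_1^\omega|=\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_1$, so $H=\omega_1^\omega$ is a witness. Now let $F\in W$. By ccc, there are for each $s\in\omega_1^{<\omega}$ only countably many candidates in $V$ for the value $F(s)$; let $F'(s)<\omega_1$ be their supremum. Then $F'\in V$ and $F\le F'$ pointwise, so whatever almost obeys $F'$ almost obeys $F$. Thus a witness $H$ of (G) in $V$ is still a witness in $W$. Finally, forcing $\mathrm{MA}_{\omega_1}$ by a ccc poset over a model of GCH (Solovay–Tennenbaum) gives a model of $\mathrm{MA}_{\omega_1}$ and (G). $\square$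

What is all this for? There is a forcing, Namba forcing on $\omega_1$, whose generic object is a sequence $\eta_G\in\omega_1^\omega$ that almost obeys every $F$ of the ground model (we check this in Section 2). So (G) says that $\aleph_1$ many ground-model sequences can imitate the generic one, for one $F$ at a time. It turns out that this is what decides, under $\mathrm{MA}_{\omega_1}$, whether Namba forcing on $\omega_1$ keeps every new point inside small ground-model Borel sets.

## 2. Namba trees, ideals with Borel bases, and preservation of coverings

**Trees.** Let $\kappa$ be a regular uncountable cardinal. A tree $T\subseteq\kappa^{<\omega}$ is a nonempty set of finite sequences closed under initial segments. Its stem is the longest $s\in T$ that is comparable with every node of $T$. We write $\mathrm{succ}_T(t)=\{\alpha:t^\frown\alpha\in T\}$ and $T_t=\{u\in T:u\text{ comparable with }t\}$, and $[T]$ is the set of infinite branches.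

**Definition.** $\mathbb N_\kappa$ is the set of trees $T\subseteq\kappa^{<\omega}$ such that $|\mathrm{succ}_T(t)|=\kappa$ for every $t\in T$ with $t\supseteq\mathrm{stem}(T)$, ordered by inclusion. We write $T'\le_0T$ if $T'\subseteq T$ are conditions with the same stem.

The full tree $\kappa^{<\omega}$ is a condition with empty stem, and so is the tree of strictly increasing finite sequences. Here is the example that links Section 1 to $\mathbb N_{\omega_1}$. For a condition $T\in\mathbb N_{\omega_1}$ and $F:\omega_1^{<\omega}\to\omega_1$ let
$$T^F=\{t\in T:t(i)>F(t\restriction i)\text{ for all }i\text{ with }|\mathrm{stem}(T)|\le i<|t|\}.\tag{1}$$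
At each node $t\supseteq\mathrm{stem}(T)$ of $T^F$ we removed only the successors $\alpha\le F(t)$, which are countably many. So $T^F\le_0T$ is a condition, and every branch of $T^F$ almost obeys $F$.

If $R\le T$ then $\mathrm{stem}(R)\supseteq\mathrm{stem}(T)$: the node $\mathrm{stem}(R)\in T$ is comparable with $\mathrm{stem}(T)$ and has $\kappa$ many successors in $T$, whereas a proper initial segment of $\mathrm{stem}(T)$ has only one. Also $\mathrm{stem}(T_t)=t$ whenever $t\in T$ extends $\mathrm{stem}(T)$.

**The generic branch.** Let $G$ be $\mathbb N_\kappa$-generic. Stems of members of $G$ are pairwise comparable, since a common extension has a stem extending both. If $T$ is a condition and $n\ge|\mathrm{stem}(T)|$, then $\{T_t:t\in T,|t|=n\}$ is predense below $T$: for $R\le T$ pick $t\in R$ with $|t|=n$ that is comparable with $\mathrm{stem}(R)$ (any $t\in R$ is); the tree $R_t$ is a condition and $R_t\le R,T_t$. Hence $\eta_G=\bigcup_{T\in G}\mathrm{stem}(T)$ is an element of $\kappa^\omega$ and a branch of every $T\in G$. Moreover $T_t\in G$ whenever $T\in G$ and $\mathrm{stem}(T)\subseteq t\subset\eta_G$, because some $T_{t'}$ with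 $|t'|=|t|$ is in $G$, and $t'=\mathrm{stem}(T_{t'})\subset\eta_G$ gives $t'=t$. For $\kappa=\omega_1$, the conditions $T^F$ are dense for fixed $F\in V$, so $\eta_G$ almost obeys every $F\in V$, as promised.

**Ideals.** An ideal on $X$ is a collection of subsets of $X$ closed under subsets and finite unions, and always proper: $X\notin\mathcal I$. A $\sigma$-ideal is closed under countable unions. On a Polish space $X$, the ideal $\mathcal I$ has a *Borel base* if each of its elements is contained in a Borel set in $\mathcal I$; similarly for $G_\delta$ base and $F_\sigma$ base. $\mathrm{non}(\mathcal I)$ is the least size of a subset of $X$ not in $\mathcal I$, and $\mathrm{cov}(\mathcal I)$ is the least size of a subfamily of $\mathcal I$ with union $X$. The null ideal $\mathcal N$ has a $G_\delta$ base (outer regularity), and the meager ideal $\mathcal M$ has an $F_\sigma$ base (closures of nowhere dense sets).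

**Definition.** $\mathbb P$ *preserves the covering of* $\mathcal I$ if $\mathbb P\Vdash\forall x\in X\,\exists B\in\mathcal I\cap V\ (x\in B)$.

Here $x$ ranges over all points of the reinterpreted space $X$ in the extension, and $B$ over Borel sets in $\mathcal I$ coded in $V$, reinterpreted through their codes. For $\mathcal M$ on $\omega^\omega$ this says that no Cohen real is added; for $\mathcal N$, that no random real is added. Recall that inclusions, finite unions, complements, and preimages under continuous maps coded in $V$ are computed in the same way in $V$ and in the extension.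

**The problem.** It is posed in "Preservation theorems for Namba forcing", which quotes as background: for regular $\kappa>\omega_1$ and an ideal $\mathcal I$ with a Borel base on $\omega^\omega$, if $\kappa<\mathrm{non}(\mathcal I)$ or $\mathrm{cov}(\mathcal I)<\kappa$, then $\mathbb N_\kappa$ preserves the covering of $\mathcal I$. That paper states the case $\kappa=\omega_1$ as open in general, even for the meager and null ideals. It asks whether the following is true.

> (S) If $\mathcal I$ is a $\sigma$-ideal with a Borel base on a Polish space and $\omega_1<\mathrm{non}(\mathcal I)$, then $\mathbb N_{\omega_1}$ preserves the covering of $\mathcal I$.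

Two easy cases. First, let $\dot x$ be a name that depends on finitely many coordinates, $\dot x=h(\eta_{\dot G}\restriction n)$ with $h:\omega_1^n\to X$ in $V$. Its possible values form a set of size $\le\aleph_1<\mathrm{non}(\mathcal I)$, so they all lie in one Borel $B\in\mathcal I$, and $\dot x\in B$ is forced. Second, under CH the hypothesis never holds: $X\notin\mathcal I$ gives $\mathrm{non}(\mathcal I)\le|X|\le2^{\aleph_0}=\aleph_1$. So the problem is about names that use all of $\eta_{\dot G}$, in models of $\neg$CH. The test name to keep in mind is $\langle r_{\eta_{\dot G}(n)}\rangle_{n<\omega}\in(2^\omega)^\omega$ with distinct reals $r_\alpha$, $\alpha<\omega_1$.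

**The results.** Recall that $\mathrm{MA}_{\omega_1}$ says that for every ccc preorder and every family of at most $\aleph_1$ dense subsets there is a filter meeting all of them; PFA says the same for proper preorders. For $g,h\in\omega^\omega$, $g\le^*h$ means $\forall^\infty i\ g(i)\le h(i)$, and $\mathfrak b$ is the least size of a $\le^*$-unbounded subset of $\omega^\omega$. A forcing is $\omega^\omega$-bounding if every new element of $\omega^\omega$ is $\le^*$ one from $V$.

The statement (S) is independent of ZFC, even of ZFC+$\mathrm{MA}_{\omega_1}$. It can fail for $\sigma$-ideals generated by closed sets. For the null and the meager ideal it is a theorem of ZFC. In detail: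

**Theorem 1.** If (G) holds, $\mathcal I$ is any ideal with a Borel base on a Polish space and $\omega_1<\mathrm{non}(\mathcal I)$, then $\mathbb N_{\omega_1}$ preserves the covering of $\mathcal I$. CH implies (G), and (G) is preserved by ccc forcing. So (G) is consistent with $\mathrm{MA}_{\omega_1}$ (and then the statement is not vacuous, since $\mathrm{MA}_{\omega_1}$ gives $\mathrm{non}(\mathcal M),\mathrm{non}(\mathcal N)>\omega_1$).

**Theorem 2.** If $\mathrm{MA}_{\omega_1}$ holds and (G) fails, there is a $\sigma$-ideal $\mathcal I$ on $2^\omega$ with a base of $F_\sigma$ sets (indeed generated by closed sets) with $\omega_1<\mathrm{non}(\mathcal I)$, and a name $\dot x$ such that $\mathbb N_{\omega_1}\Vdash\dot x\notin B$ for every Borel $B\in\mathcal I\cap V$.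

**Theorem 3.** $\mathrm{MA}_{\omega_1}+\neg$(G) follows from PFA, and is consistent relative to ZFC alone.

Hence under $\mathrm{MA}_{\omega_1}$ the following are equivalent: (G); the statement for all ideals with a Borel base; the statement for $\sigma$-ideals generated by closed sets. The remaining two theorems are proved in ZFC, for every regular uncountable $\kappa$ (including $\omega_1$).

**Theorem 4.** If $\mathcal I$ is an ideal on a Polish space such that every set of size $\le\kappa$ is contained in a $G_\delta$ set in $\mathcal I$ (e.g. $\kappa<\mathrm{non}(\mathcal I)$ and $\mathcal I$ has a $G_\delta$ base), then $\mathbb N_\kappa$ preserves the covering of $\mathcal I$. In particular, if $\omega_1<\mathrm{non}(\mathcal N)$, then $\mathbb N_{\omega_1}$ adds no random reals. By Theorems 2 and 3, "$G_\delta$" cannot be replaced by "$F_\sigma$".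

**Theorem 5.** (i) If $\kappa<\mathrm{non}(\mathcal M)$, then $\mathbb N_\kappa$ adds no Cohen reals. (ii) If $\kappa<\mathfrak b$, then $\mathbb N_\kappa$ is $\omega^\omega$-bounding; if $\kappa=\mathfrak b$, it is not. So $\mathbb N_{\omega_1}$ is $\omega^\omega$-bounding iff $\omega_1<\mathfrak b$.

## 3. Reading a real along the generic branch

The purpose of this section is to replace a name for a real by a map $f$ from nodes to finite sequences, so that statements about forcing become statements about branches of trees in $V$.

**Lemma 3 (pure decision).** If $T\Vdash\dot y\in\omega$, there is $T'\le_0T$ deciding $\dot y$.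

**Proof.** Call $t\in T$, $t\supseteq\mathrm{stem}(T)$, *decided* if some $T'\le T$ with stem $t$ decides $\dot y$. Suppose that $\kappa$ many $t^\frown\alpha$ are decided, by conditions $T'_\alpha$ with stem $t^\frown\alpha$. There are only $\omega$ possible values and $\kappa$ is regular uncountable, so $\kappa$ many of the $T'_\alpha$ give the same value $v$. The union of these is a condition with stem $t$. It forces $\dot y=v$, since any $R$ below it contains a node properly extending $t$ and $\mathrm{stem}(R)$, this node extends some $t^\frown\alpha$, and restricting $R$ to it gives a condition below $T'_\alpha$. So $t$ is decided.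

Hence an undecided $t$ has fewer than $\kappa$ decided immediate successors. Suppose $\mathrm{stem}(T)$ were undecided. Let $S$ be the set of all $t\in T$ such that every $u$ with $\mathrm{stem}(T)\subseteq u\subseteq t$ is undecided. Every node of $S$ extending $\mathrm{stem}(T)$ keeps $\kappa$ many successors, so $S\le_0T$. Some $R\le S$ decides $\dot y$. Then $\mathrm{stem}(R)\in S$ extends $\mathrm{stem}(S)=\mathrm{stem}(T)$ and is decided, as witnessed by $R$. This contradicts the definition of $S$. $\square$

**Lemma 4.** If $T_0\Vdash\dot x\in\omega^\omega$, there are $T\le_0T_0$ with stem $s_0$ and a map $f$ on $\{t\in T:t\supseteq s_0\}$ with $f(t)\in\omega^{|t|-|s_0|}$ and $T_t\Vdash f(t)\subset\dot x$. So $f$ is monotone, and with $f(\eta)=\bigcup_{n\ge|s_0|}f(\eta\restriction n)$ for branches $\eta$ of $T$, we have $T\Vdash\dot x=f(\eta_{\dot G})$.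

**Proof.** Put $T^0=T_0$ and $s_0=\mathrm{stem}(T_0)$. Obtain $T^{n+1}$ from $T^n$ by replacing $T^n_t$, for each $t\in T^n$ of length $|s_0|+n$, by some $S\le_0T^n_t$ that decides $\dot x\restriction n$; apply Lemma 3 $n$ times to get $S$. Since $S$ has stem $t$, the trees $T^{n+1}$ and $T^n$ have the same nodes of length $\le|s_0|+n$. Let $T=\bigcap_nT^n$. If $t\in T$ has length $|s_0|+n$, then $T^{n+1},T^{n+2},\dots$ all have the same nodes of length $|s_0|+n+1$. So $\mathrm{succ}_T(t)=\mathrm{succ}_{T^{n+1}}(t)$ has size $\kappa$, and $T\le_0T_0$ is a condition. Moreover $T_t\le T^{n+1}_t$ decides $\dot x\restriction n$; let $f(t)$ be the decided value. If $t\subseteq t'$, then $T_{t'}\le T_t$ forces $f(t),f(t')\subset\dot x$, so $f(t)\subseteq f(t')$. If $T\in G$, then $T_t\in G$ for all $t$ with $s_0\subseteq t\subset\eta_G$, so $\dot x=f(\eta_{\dot G})$ is forced by $T$. $\square$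

The next lemma says that to force $f(\eta_{\dot G})\in B$ it is enough to look at ground-model branches. We use Shoenfield absoluteness ($\Sigma^1_2$ statements with parameters in $V$ have the same truth value in $V$ and in $V[G]$) and the absoluteness of well-foundedness.

**Lemma 5 (absoluteness).** Let $T'$ be a condition, $c\le|\mathrm{stem}(T')|$, and let $f\in V$ be a monotone map on the nodes of $T'$ extending its stem, with $f(t)\in\omega^{|t|-c}$. Let $B\subseteq\omega^\omega$ be Borel. If $f(\eta)\in B$ for all $\eta\in[T']\cap V$, then $T'\Vdash f(\eta_{\dot G})\in B$.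

**Proof.** In $V$ let $U$ be a tree on $\omega\times\omega$ with $\omega^\omega\setminus B=p[U]$, the projection of $[U]$ to the first coordinate. By Shoenfield absoluteness this equality persists to extensions. Consider in $V$ the set of pairs $(t,v)$ with $t\in T'$, $t\supseteq\mathrm{stem}(T')$, $v\in\omega^{|f(t)|}$ and $(f(t),v)\in U$, ordered by $(t,v)<(t',v')$ iff $t\subsetneq t'$ and $v\subseteq v'$. Suppose that in $V[G]$ there is a branch $\eta$ of $T'$ with $f(\eta)\notin B$. Take $w\in\omega^\omega$ with $(f(\eta),w)\in[U]$. The pairs $(\eta\restriction n,\,w\restriction|f(\eta\restriction n)|)$ form an infinite $<$-ascending chain. By absoluteness of well-foundedness there is an infinite ascending chain in $V$. Its first coordinates are strictly increasing, so they converge to some $\eta'\in[T']\cap V$, and since $|f(t)|=|t|-c$ tends to infinity along the chain, its second coordinates converge to some $w'$ with $(f(\eta'),w')\in[U]$. So $f(\eta')\notin B$, a contradiction. In particular, if $T'\in G$, this applies to the branch $\eta_G$. $\square$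

**Lemma 6 (reduction to $\omega^\omega$).** In Theorems 1 and 4 we may assume $X=\omega^\omega$.

**Proof.** $X\ne\emptyset$ since $X\notin\mathcal I$. Let $\varphi:\omega^\omega\to X$ be a continuous surjection in $V$. It remains surjective in extensions, by Shoenfield absoluteness. Let $\mathcal J$ be the ideal generated by the sets $\varphi^{-1}[B]$, $B\in\mathcal I$ Borel. Finite unions of such sets are again of this form, so $\mathcal J$ consists of all subsets of such sets. It is proper, because $\varphi^{-1}[B]=\omega^\omega$ would give $B=X$, and it has a Borel base.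

If $\mathcal I$ has a Borel base and $|A|\le\kappa<\mathrm{non}(\mathcal I)$ with $A\subseteq\omega^\omega$, then $\varphi[A]\subseteq B$ for some Borel $B\in\mathcal I$, and $A\subseteq\varphi^{-1}[B]\in\mathcal J$. So $\kappa<\mathrm{non}(\mathcal J)$. In the same way, if sets of size $\le\kappa$ are contained in $G_\delta$ sets of $\mathcal I$, the corresponding statement holds for $\mathcal J$, because preimages of $G_\delta$ sets are $G_\delta$. Finally, suppose the covering of $\mathcal J$ is preserved, and let $x\in X$ be a point in the extension. Write $x=\varphi(y)$. Then $y$ lies in a Borel set of $\mathcal J\cap V$, which is contained in some $\varphi^{-1}[B]$ with $B\in\mathcal I\cap V$ Borel, and so $x\in B$. $\square$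

## 4. One branch per node, and a Borel set that escapes it

Let $\omega_1<\mathrm{non}(\mathcal I)$, and let $T,s_0,f$ be as in Lemma 4 with $\kappa=\omega_1$. By Lemma 5 we want a Borel $B\in\mathcal I$ and $T'\le_0T$ with $f[[T']]\subseteq B$. The only way to get hold of a set in $\mathcal I$ is to write down $\aleph_1$ many points and cover them. A tree has $\aleph_1$ nodes, so the natural attempt is to choose for every node $t\supseteq s_0$ a branch $\eta_t\supset t$ and to cover $\{f(\eta_t):t\in T\}$ by a Borel $B\in\mathcal I$. If $B$ happened to be closed we would be finished with $T'=T$, because every $f(\eta\restriction n)$ is an initial segment of a point in $B$. But $B$ is only Borel, and then the attempt breaks.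

Take $T=\omega_1^{<\omega}$ and the test map $f(\eta)=\langle r_{\eta(n)}\rangle_n$ with distinct $r_\alpha\in2^\omega$, and choose $\eta_t=t^\frown\langle0,0,0,\dots\rangle$. The set
$$B=\{x\in(2^\omega)^\omega:\forall^\infty n\ x(n)=r_0\}$$
is $F_\sigma$ and contains all points $f(\eta_t)$. Yet for *no* condition $T'$ is $f[[T']]\subseteq B$: every condition $T'$ has a branch $\eta$ with $\eta(n)>0$ for all $n\ge|\mathrm{stem}(T')|$, and then $f(\eta)\notin B$. All that the attempt knows about $B$ is that it is a Borel set containing the chosen points, so it cannot get past this $B$.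

Look at what went wrong: the constant function $F=0$ is almost obeyed by no $\eta_t$, and $B$ hides behind this $F$, in the sense that $f(\eta)\notin B$ whenever $\eta$ almost obeys $F$. So the $\aleph_1$ branches should be chosen such that no $F$ escapes all of them, which is what (G) provides. It then remains to show that functions $F$ are the *only* obstruction: if no $T'$ works for $B$, then some $F$ is to blame. That is a determinacy statement.

## 5. A game on the tree, and the proof of Theorem 1

Recall Martin's Borel determinacy theorem: a two-player game of length $\omega$ on an arbitrary tree, with Borel payoff set, is determined.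

**Lemma 7.** Let $T,s_0,f$ be as in Lemma 4 with $\kappa=\omega_1$, and let $B\subseteq\omega^\omega$ be Borel. Either there is $T'\le_0T$ with $f[[T']]\subseteq B$, or there is $F:\omega_1^{<\omega}\to\omega_1$ such that $f(\eta)\notin B$ for every $\eta\in[T]$ with $\eta(n)>F(\eta\restriction n)$ for all $n\ge|s_0|$.

**Proof.** Consider the game that starts at the node $s_0$. At a node $t$, player I plays $\xi<\omega_1$, and II plays $\alpha\in\mathrm{succ}_T(t)$ with $\alpha>\xi$; the new node is $t^\frown\alpha$. Player II always has a legal move, since $\mathrm{succ}_T(t)$ is uncountable. II wins iff $f(\eta)\in B$ for the resulting branch $\eta$. The map from runs to $f(\eta)$ is continuous, so the payoff is Borel and the game is determined.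

**Case II: player II has a winning strategy $\tau$.** We build $T'$ level by level, attaching to each of its nodes $t\supseteq s_0$ a partial play according to $\tau$ that leads to $t$; to $s_0$ we attach the empty play. At a node $t$ with its attached play, let I try all $\xi<\omega_1$ as the next move. The answers of $\tau$ form an unbounded subset of $\omega_1$, since the answer to $\xi$ is above $\xi$. This set is uncountable, and we let it be $\mathrm{succ}_{T'}(t)$. For each answer $\alpha$ fix one $\xi$ producing it, and attach the correspondingly prolonged play to $t^\frown\alpha$. Together with the initial segments of $s_0$ this gives $T'\le_0T$. The plays attached to the nodes of a branch $\eta\in[T']$ extend one another, so $\eta$ results from a run according to $\tau$, and $f(\eta)\in B$.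

**Case I: player I has a winning strategy.** Let $F(t)$ be the move of this strategy when II's moves have led to $t$ (the earlier moves of I are determined by the strategy), and let $F(t)=0$ if $t$ is not reachable by legal moves of II against it. Let $\eta\in[T]$ satisfy $\eta(n)>F(\eta\restriction n)$ for all $n\ge|s_0|$. By induction on $n\ge|s_0|$, $\eta\restriction n$ is reachable, since $\eta(n)\in\mathrm{succ}_T(\eta\restriction n)$ exceeds I's move $F(\eta\restriction n)$. So $\eta$ results from a run according to I's strategy, and $f(\eta)\notin B$. $\square$

**Proof of Theorem 1.** The claims on CH, ccc forcing and $\mathrm{MA}_{\omega_1}$ are Lemma 2. For the main claim assume (G), let $X=\omega^\omega$ (Lemma 6), and let $T_0\Vdash\dot x\in\omega^\omega$. It suffices to find $T'\le T_0$ and a Borel $B\in\mathcal I$ with $T'\Vdash\dot x\in B$, because no condition can then force that $\dot x$ avoids all Borel $B\in\mathcal I\cap V$.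

**Step 1: transplant the guessing family to $[T]$.** Take $T,s_0,f$ from Lemma 4 and $H'$ from Lemma 1. Let $e_t$ be the increasing enumeration, in type $\omega_1$, of $\mathrm{succ}_T(t)$; then $e_t(\xi)\ge\xi$. Define $\pi(\emptyset)=s_0$ and $\pi(s^\frown\xi)=\pi(s)^\frown e_{\pi(s)}(\xi)$. So $|\pi(s)|=|s_0|+|s|$, and $\pi$ extends to a map $\pi:\omega_1^\omega\to[T]$.

**Step 2: choose $B$.** The set $\{f(\pi(\eta)):\eta\in H'\}$ has size $\le\aleph_1<\mathrm{non}(\mathcal I)$, so it is contained in a Borel set $B\in\mathcal I$.

**Step 3: exclude the second alternative of Lemma 7.** Suppose it holds for $B$, with $F$. Choose $\eta\in H'$ obeying the function $s\mapsto F(\pi(s))$. For all $n$,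
$$\pi(\eta)(|s_0|+n)=e_{\pi(\eta\restriction n)}(\eta(n))\ge\eta(n)>F(\pi(\eta\restriction n))=F\big(\pi(\eta)\restriction(|s_0|+n)\big).$$
So $f(\pi(\eta))\notin B$ by the choice of $F$, which contradicts the choice of $B$.

**Step 4: conclude.** Hence there is $T'\le_0T$ with $f[[T']]\subseteq B$. By Lemma 5 with $c=|s_0|$, $T'\Vdash\dot x=f(\eta_{\dot G})\in B$. $\square$

Step 3 used a member of $H'$ obeying $F$ from the very first coordinate on, which is why Lemma 1 was needed.

## 6. The ideal of sets hidden behind some $F$: proof of Theorem 2

Now assume $\mathrm{MA}_{\omega_1}$ and $\neg$(G). Section 4 suggests the bad ideal: take the test name, and put into $\mathcal I$ exactly the sets that hide behind some $F$. The test name then avoids $\mathcal I$ because of the trees $T^F$ in (1), and the work is to show that every set of size $\aleph_1$ is in $\mathcal I$. We use two textbook consequences of $\mathrm{MA}_{\omega_1}$.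

* (Martin–Solovay) If $P$ is a subset of a Polish space and $|P|\le\aleph_1$, then every subset of $P$ is relatively $F_\sigma$ in $P$.
* $\mathfrak b>\omega_1$.

**Step 1: the space and the map.** Let $X=(2^\omega)^\omega$, identified with $2^\omega$ by letting $x(i)(j)$ be the value at $\langle i,j\rangle$, where $\langle\cdot,\cdot\rangle:\omega\times\omega\to\omega$ is a pairing bijection with $\langle i,j\rangle\ge i$. Let $R=\{r_\alpha:\alpha<\omega_1\}\subseteq2^\omega$ with the $r_\alpha$ distinct, and let $f(\eta)=\langle r_{\eta(n)}\rangle_n$ for $\eta\in\omega_1^\omega$. The map $f$ is injective. Under the identification, the first $n$ bits of $f(\eta)$ sit at places $\langle i,j\rangle<n$, so $i<n$; they are determined by $\eta\restriction n$. So there is a monotone $f(t)\in2^{|t|}$ for $t\in\omega_1^{<\omega}$, and Lemma 5 applies to $f$ with $c=0$, with $2^\omega$ viewed as a closed subset of $\omega^\omega$.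

**Step 2: the ideal.** Define
$$\mathcal I=\{A\subseteq X:\exists F_\sigma\text{ set }B\supseteq A\ \exists F:\omega_1^{<\omega}\to\omega_1\ \forall\eta\,(\eta\text{ almost obeys }F\Rightarrow f(\eta)\notin B)\}.$$
It is closed under subsets. If $(B_n,F_n)$ witnesses $A_n\in\mathcal I$ for $n<\omega$, let $F=\sup_nF_n$ pointwise, which is a function into $\omega_1$. If $\eta$ almost obeys $F$, it almost obeys each $F_n$, so $f(\eta)\notin\bigcup_nB_n$. Hence $\bigcup_nA_n\in\mathcal I$. Every $F$ is obeyed by some $\eta$, and $f(\eta)\in X$; so $X\notin\mathcal I$. Thus $\mathcal I$ is a $\sigma$-ideal. If $B$ is a witnessing $F_\sigma$ set, then $B$ and each of its closed subsets are in $\mathcal I$. So $\mathcal I$ has an $F_\sigma$ base and is generated, as a $\sigma$-ideal, by its closed elements.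

**Step 3: a set of size $\aleph_1$ gives an $F$.** The aim of Steps 3–5 is $\omega_1<\mathrm{non}(\mathcal I)$. Let $Y\subseteq X$, $|Y|\le\aleph_1$, and let $H=\{\eta:f(\eta)\in Y\}$. Since $f$ is injective, $|H|\le\aleph_1$. By $\neg$(G) fix $F$ almost obeyed by no $\eta\in H$; that is, for each $\eta\in H$ there are infinitely many $i$ with $\eta(i)\le F(\eta\restriction i)$. Let
$$S_i=\{(r_{s(0)},\dots,r_{s(i)}):s\in\omega_1^{i+1},\ s(i)>F(s\restriction i)\}\subseteq R^{i+1}.$$
If $\eta$ almost obeys $F$, then $f(\eta)\restriction(i+1)\in S_i$ for almost all $i$. So we would like to cover $Y$ by the set of $x$ with $x\restriction(i+1)\notin S_i$ for infinitely many $i$. But $S_i$ is merely some set of $\aleph_1$ points.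

**Step 4: make "not in $S_i$" an $F_\sigma$ condition.** Let $P=R\cup\{y(n):y\in Y,n<\omega\}$. Since $|P^{i+1}|=\aleph_1$, Martin–Solovay gives closed sets $K_{i,0}\subseteq K_{i,1}\subseteq\cdots$ in $(2^\omega)^{i+1}$ whose union $K_i$ satisfies
$$K_i\cap P^{i+1}=P^{i+1}\setminus S_i.\tag{2}$$
In particular $K_i\cap S_i=\emptyset$, because $S_i\subseteq R^{i+1}\subseteq P^{i+1}$. We claim that for each $y\in Y$ there are infinitely many $i$ with $y\restriction(i+1)\in K_i$. Since $y\restriction(i+1)\in P^{i+1}$, this means $y\restriction(i+1)\notin S_i$. If $y(n)\in R$ for all $n$, then $y=f(\eta)$ for some $\eta\in H$. For each of the infinitely many $i$ with $\eta(i)\le F(\eta\restriction i)$ we have $y\restriction(i+1)\notin S_i$: as $\alpha\mapsto r_\alpha$ is injective, the only $s$ that could put it there is $\eta\restriction(i+1)$. If $y(n)\notin R$ for some $n$, then every $i\ge n$ works, because $S_i\subseteq R^{i+1}$.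

At this stage $\{x:\exists^\infty i\ x\restriction(i+1)\in K_i\}$ is already a Borel set (an intersection of countably many $F_\sigma$ sets) covering $Y$ and hidden behind $F$. To get an $F_\sigma$ set we bound the search for $i$, and this is where $\mathfrak b>\omega_1$ enters.

**Step 5: an $F_\sigma$ cover of $Y$.** For $y\in Y$ let
$$g_y(m)=\min\{j\ge m:\exists i\in[m,j]\ y\restriction(i+1)\in K_{i,j}\}.$$
This is well defined: by Step 4 there is $i\ge m$ with $y\restriction(i+1)\in K_i$, and then $y\restriction(i+1)\in K_{i,j}$ for all large $j\ge i$. As $K_{i,j}$ increases with $j$, every $j\ge g_y(m)$ satisfies $\exists i\in[m,j]\ y\restriction(i+1)\in K_{i,j}$. As $\mathfrak b>\omega_1$, fix $g$ with $g(m)\ge m$ for all $m$ and $g_y\le^*g$ for all $y\in Y$. Put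
$$B=\bigcup_kB_k,\qquad B_k=\bigcap_{m\ge k}\ \bigcup_{m\le i\le g(m)}\{x\in X:x\restriction(i+1)\in K_{i,g(m)}\}.$$
Each $B_k$ is an intersection of finite unions of closed sets, so it is closed and $B$ is $F_\sigma$. If $y\in Y$ and $g_y(m)\le g(m)$ for all $m\ge k$, then $y\in B_k$; so $Y\subseteq B$. If $\eta$ almost obeys $F$, say $f(\eta)\restriction(i+1)\in S_i$ for all $i\ge i_0$, then $f(\eta)\restriction(i+1)\notin K_i$ for these $i$. So for every $m\ge i_0$ the $m$-th requirement fails for $f(\eta)$, and $f(\eta)\notin B_k$ for every $k$. Hence $(B,F)$ witnesses $Y\in\mathcal I$. This proves $\omega_1<\mathrm{non}(\mathcal I)$.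

**Step 6: the test name avoids $\mathcal I$.** Let $\dot x=f(\eta_{\dot G})$, let $B\in\mathcal I\cap V$ be Borel and $T$ a condition. Pick an $F_\sigma$ set $B'\supseteq B$ and $F$ witnessing $B\in\mathcal I$. Let $T'=T^F\le_0T$ as in (1). Every branch of $T'$ almost obeys $F$, so $f[[T']]\cap B'=\emptyset$. By Lemma 5, applied to the Borel set $2^\omega\setminus B'$, we get $T'\Vdash\dot x\notin B'$. The inclusion $B\subseteq B'$ is absolute, so $T'\Vdash\dot x\notin B$. As $T$ was arbitrary, $\mathbb N_{\omega_1}\Vdash\dot x\notin B$. $\square$

## 7. Finite conditions that destroy (G): proof of Theorem 3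

To make (G) fail we must produce, for each given $H$ of size $\aleph_1$, a function almost obeyed by no $\eta\in H$. We shall get it from an unbounded set $E\subseteq\omega_1$ that misses infinitely many of the intervals $(\eta(n),\eta(n+1)]$, for each strictly increasing tail $\eta$ of a member of $H$.

Recall that a preorder $\mathbb Q$ is proper if for all large enough regular $\theta$, every countable $N\prec H(\theta)$ with $\mathbb Q\in N$ and every $p\in\mathbb Q\cap N$, there is $q\le p$ that is $(N,\mathbb Q)$-generic: for every dense $D\subseteq\mathbb Q$ in $N$, $D\cap N$ is predense below $q$. Every ccc preorder is proper.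

**Definition.** $\mathbb Q$ is the set of pairs $p=(A_p,I_p)$, where $A_p\subseteq\omega_1$ is finite and $I_p$ is a finite set of intervals $(\alpha,\beta]$ with $\alpha<\beta<\omega_1$, each disjoint from $A_p$. The order is coordinatewise reverse inclusion.

So $A_p$ promises points of $E$, and $I_p$ promises gaps. For instance $(\{\omega\},\{(\omega,\omega+5]\})$ is a condition and $(\{\omega\},\{(3,\omega]\})$ is not. Clearly $|\mathbb Q|=\aleph_1$.

**Lemma 8.** $\mathbb Q$ is proper.

**Proof.** Let $N\prec H(\theta)$ be countable with $\mathbb Q,p\in N$, $p\in\mathbb Q$, and put $\delta=N\cap\omega_1$. As $p$ is finite data in $N$, the set $A_p$ and all endpoints of intervals of $I_p$ lie below $\delta$. So $q=(A_p\cup\{\delta\},I_p)\le p$ is a condition. The purpose of the point $\delta$ is to stop intervals from crossing $\delta$.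

Let $D\in N$ be dense and $r\le q$. Since $\delta\in A_r$, no interval of $I_r$ contains $\delta$, so each $(\alpha,\beta]\in I_r$ has $\beta<\delta$ or $\alpha\ge\delta$. Let
$$r_0=\big(A_r\cap\delta,\ \{(\alpha,\beta]\in I_r:\beta<\delta\}\big).$$
This is a condition, and it lies in $N$, being built from finitely many ordinals below $\delta$. By elementarity there is $u\in D\cap N$ with $u\le r_0$. We check that $(A_u\cup A_r,\,I_u\cup I_r)$ is a condition. Points of $A_u$ avoid the intervals of $I_u$. They are below $\delta$, so they avoid the intervals of $I_r$ with $\alpha\ge\delta$; and they avoid the other intervals of $I_r$ because these lie in $I_{r_0}\subseteq I_u$. Points of $A_r$ avoid the intervals of $I_r$. Points of $A_r\setminus\delta$ avoid the intervals of $I_u$, which lie below $\delta$; and points of $A_r\cap\delta=A_{r_0}$ lie in $A_u$, so they avoid the intervals of $I_u$ as well. So $u$ and $r$ are compatible. Hence $D\cap N$ is predense below $q$, and $q$ is $(N,\mathbb Q)$-generic. $\square$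

**Lemma 9.** For $\gamma<\omega_1$, $m<\omega$ and strictly increasing $\eta\in\omega_1^\omega$, the sets
$$U_\gamma=\{p:A_p\not\subseteq\gamma\},\qquad D_{\eta,m}=\{p:\exists n\ge m\ (\eta(n),\eta(n+1)]\in I_p\}$$
are dense in $\mathbb Q$. Let $H\subseteq\omega_1^\omega$, and let $\Gamma$ be a filter on $\mathbb Q$ meeting all $U_\gamma$ and all $D_{\eta',m}$ for the strictly increasing tails $\eta'$ of members of $H$. Then there is $F:\omega_1^{<\omega}\to\omega_1$ almost obeyed by no $\eta\in H$.

**Proof.** For $U_\gamma$, add to $A_p$ an ordinal $\ge\gamma$ above all intervals of $I_p$. For $D_{\eta,m}$, let $\delta=\sup_n\eta(n)$. As $A_p$ is finite, there is $n\ge m$ with $A_p\cap(\eta(n),\delta)=\emptyset$. Since $\eta$ is strictly increasing, $(\eta(n),\eta(n+1)]\subseteq(\eta(n),\delta)$, so this interval can be added to $I_p$.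

Now let $\Gamma$ be as described and $E=\bigcup_{p\in\Gamma}A_p$. As $\Gamma$ meets all $U_\gamma$, $E$ is unbounded in $\omega_1$. Members of $\Gamma$ are pairwise compatible, so $E$ is disjoint from every interval in $\bigcup_{p\in\Gamma}I_p$. Hence for each strictly increasing tail $\eta'$ of a member of $H$,
$$\exists^\infty n\quad E\cap(\eta'(n),\eta'(n+1)]=\emptyset.\tag{3}$$
Let $F_E(\emptyset)=0$ and $F_E(s)=\min(E\setminus(\max\mathrm{ran}(s)+1))$ for $s\ne\emptyset$. Suppose that $\eta\in H$ almost obeys $F_E$. Then for almost all $n$,
$$\eta(n+1)>F_E(\eta\restriction(n+1))>\eta(n)\quad\text{and}\quad F_E(\eta\restriction(n+1))\in E.$$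
So $\eta$ has a strictly increasing tail $\eta'$, and $E\cap(\eta'(n),\eta'(n+1)]\ne\emptyset$ for almost all $n$. This contradicts (3). $\square$

**Proof of Theorem 3.** 

**Step 1: PFA.** Given $H$ with $|H|\le\aleph_1$, only $\aleph_1$ many dense sets are involved in Lemma 9. By Lemma 8 and PFA there is a filter meeting them, so $H$ is not a witness of (G). Thus PFA implies $\neg$(G), and PFA implies $\mathrm{MA}_{\omega_1}$ because ccc preorders are proper.

**Step 2: the iteration.** For consistency relative to ZFC alone, start with $V\models$ GCH. Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ be a countable support iteration in which $\dot Q_\alpha$ is $\mathbb Q$ for even $\alpha$. For odd $\alpha$, bookkeeping hands us a $P_\alpha$-name for a preorder with underlying set $\omega_1$, and $\dot Q_\alpha$ is this preorder if it is ccc in $V[G_\alpha]$, and trivial otherwise. All iterands are proper of size $\le\aleph_1$; Lemma 8 holds in every $V[G_\alpha]$. We use standard theorems (Shelah, *Proper and Improper Forcing*, Ch. III; Abraham, "Proper Forcing", Handbook of Set Theory, §2): every $P_\alpha$ is proper; under CH each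 $P_\alpha$, $\alpha<\omega_2$, has a dense subset of size $\le\aleph_1$ and forces CH; and $P_{\omega_2}$ has the $\aleph_2$-c.c. So $\omega_1$ and $\omega_2$ are preserved.

**Step 3: bookkeeping.** For $\alpha<\omega_2$, a preorder on $\omega_1$ in $V[G_\alpha]$ has a name given by $\aleph_1$ many antichains in a dense set of size $\le\aleph_1$. Up to equivalence there are at most $2^{\aleph_1}=\aleph_2$ such names. So the bookkeeping can be arranged such that every preorder on $\omega_1$ in any $V[G_\alpha]$, $\alpha<\omega_2$, is handed to us at cofinally many odd stages: assign the pairs (stage $\alpha<\omega_2$, index of a name at that stage) to odd stages after $\alpha$, each pair cofinally often.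

**Step 4: small objects appear early.** A subset of $\omega_1$ in $V[G_{\omega_2}]$ has a name given by $\aleph_1$ antichains of $P_{\omega_2}$, each of size $\le\aleph_1$ by the $\aleph_2$-c.c. Each condition has countable support, so all these conditions have supports bounded by one $\alpha<\omega_2$, and the subset lies in $V[G_\alpha]$. Via coding by subsets of $\omega_1$, the same holds for every preorder on $\omega_1$, every family of $\aleph_1$ many subsets of $\omega_1$, and every $H\subseteq\omega_1^\omega$ of size $\le\aleph_1$.

**Step 5: $\mathrm{MA}_{\omega_1}$ holds in $V[G_{\omega_2}]$.** It reduces to ccc preorders with underlying set $\omega_1$. Given a ccc $\mathbb P$ and at most $\aleph_1$ dense sets, take $M\prec H(\theta)$ of size $\aleph_1$ containing $\omega_1$ as a subset, $\mathbb P$ as an element, and each of the dense sets as an element. By elementarity, two members of $\mathbb P\cap M$ compatible in $\mathbb P$ are compatible in $\mathbb P\cap M$, so $\mathbb P\cap M$ is ccc; the dense sets intersected with $M$ are dense in $\mathbb P\cap M$; and a filter on $\mathbb P\cap M$ meeting them generates one on $\mathbb P$.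 Replacing $\mathbb P\cap M$ by $(\mathbb P\cap M)\times\omega_1$, ordered by the first coordinate, makes the size exactly $\aleph_1$ and keeps ccc.

So let $\mathbb R$ be a ccc preorder on $\omega_1$ in $V[G_{\omega_2}]$ and $\mathcal D$ a family of at most $\aleph_1$ dense subsets. Both lie in some $V[G_\alpha]$. Let $\beta\ge\alpha$ be an odd stage at which $\mathbb R$ is handed to us. $\mathbb R$ is ccc in $V[G_\beta]$, since an uncountable antichain there would remain uncountable in $V[G_{\omega_2}]$. So $\dot Q_\beta$ is $\mathbb R$, and the generic added at stage $\beta$ meets all members of $\mathcal D$.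

**Step 6: (G) fails in $V[G_{\omega_2}]$.** Let $H$ have size $\le\aleph_1$; it lies in some $V[G_\alpha]$. The generic for $\mathbb Q$ at the next even stage meets all dense sets of the model over which it is generic, in particular those in Lemma 9 for $H$. So there is $F$ almost obeyed by no $\eta\in H$, and this remains true in $V[G_{\omega_2}]$. $\square$

**Independence and the equivalence under $\mathrm{MA}_{\omega_1}$.** By Theorem 1, (S) holds in models of $\mathrm{MA}_{\omega_1}+$(G), where it is not vacuous. By Theorems 2 and 3 it fails in a model of $\mathrm{MA}_{\omega_1}+\neg$(G). So (S) is neither provable nor refutable in ZFC, nor in ZFC+$\mathrm{MA}_{\omega_1}$ (assuming ZFC is consistent). Under $\mathrm{MA}_{\omega_1}$: (G) implies the statement for all ideals with a Borel base by Theorem 1. This implies the statement for $\sigma$-ideals generated by closed sets, since these have an $F_\sigma$ base. And that implies (G) by Theorem 2.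

## 8. Guiding points and $G_\delta$ covers: proof of Theorem 4

From now on we work in ZFC with an arbitrary regular uncountable $\kappa$. The counterexample of Section 6 lives on $F_\sigma$ sets. For $G_\delta$ covers the attempt of Section 4, one point per node, can be repaired, provided the points are chosen so that $\kappa$ many successors of each node follow the point of the node for as long as we like.

**Lemma 10.** Let $T,s_0,f$ be as in Lemma 4. There are $x_t\in\omega^\omega$ ($t\in T$, $t\supseteq s_0$) with $f(t)\subset x_t$ such that for all $t$ and $k$ the set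
$$A_k(t)=\{\alpha\in\mathrm{succ}_T(t):x_{t^\frown\alpha}\restriction k=x_t\restriction k\}$$
has size $\kappa$.

Before the proof, an example with $\kappa=\omega_1$ and the map $f$ of Section 6 on $T=\omega_1^{<\omega}$. Some $r\in2^\omega$ has the property that each of its neighborhoods contains $r_\alpha$ for uncountably many $\alpha$; otherwise countably many basic open sets, each containing only countably many $r_\alpha$, would cover $2^\omega$. Let $x_t=(r_{t(0)},\dots,r_{t(|t|-1)},r,r,r,\dots)$. Then $f(t)\subset x_t$, and $\alpha\in A_k(t)$ iff $r_\alpha$ agrees with $r$ on the finitely many places $j$ with $\langle|t|,j\rangle<k$; this happens for $\aleph_1$ many $\alpha$. If $r\notin R$, these points are not of the form $f(\eta)$ at all.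

**Proof.** For $t\in T$, $t\supseteq s_0$, let $W_t$ be the set of $\sigma\in\omega^{<\omega}$ such that some $T'\le T$ with stem $t$ forces $\sigma\subset\dot x$. $W_t$ is closed under initial segments and contains $\emptyset$. It has no terminal nodes: if $T'$ witnesses $\sigma\in W_t$, then by Lemma 3 some $T''\le_0T'$ decides $\dot x(|\sigma|)$. A tree $T'\le T$ with stem $t$ is below $T_t$, so it forces $f(t)\subset\dot x$ as well; hence elements of $W_t$ are comparable with $f(t)$, and every $x\in[W_t]$ extends $f(t)$. Finally, if $T'$ witnesses $\sigma\in W_t$, then $T'_{t^\frown\alpha}$ witnesses $\sigma\in W_{t^\frown\alpha}$ for each of the $\kappa$ many $\alpha\in\mathrm{succ}_{T'}(t)$.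

We choose $x_t\in[W_t]$ by recursion on $|t|$. Let $x_{s_0}\in[W_{s_0}]$ be arbitrary. Given $x_t\in[W_t]$, the sets $\{\alpha\in\mathrm{succ}_T(t):x_t\restriction k\in W_{t^\frown\alpha}\}$, $k<\omega$, all have size $\kappa$. Choose pairwise disjoint subsets $A'_k$ of them of size $\kappa$, by a recursion of length $\kappa$ that treats each $k$ at $\kappa$ many steps and picks a new element at each step; fewer than $\kappa$ elements have been used before any step. For $\alpha\in A'_k$ let $x_{t^\frown\alpha}\in[W_{t^\frown\alpha}]$ extend $x_t\restriction k$, which is possible since $W_{t^\frown\alpha}$ has no terminal nodes. For all other $\alpha\in\mathrm{succ}_T(t)$ let $x_{t^\frown\alpha}\in[W_{t^\frown\alpha}]$ be arbitrary. Then $A'_k\subseteq A_k(t)$. $\square$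

**Proof of Theorem 4.** Assume $X=\omega^\omega$ (Lemma 6). Let $T_0\Vdash\dot x\in\omega^\omega$, and take $T,s_0,f$ and $\langle x_t\rangle$ from Lemmas 4 and 10.

**Step 1: cover the guiding points.** There are at most $\kappa$ many points $x_t$, so they all lie in a $G_\delta$ set $B=\bigcap_nU_n\in\mathcal I$ with each $U_n$ open.

**Step 2: prune.** By recursion on $|t|$ choose $k_t<\omega$, nondecreasing along $T$, such that
$$\{y:y\supset x_t\restriction k_t\}\subseteq U_{|t|-|s_0|}.\tag{4}$$
This is possible as $x_t\in U_{|t|-|s_0|}$ and $U_{|t|-|s_0|}$ is open. Let $T'\le_0T$ be obtained by keeping, at each node $t\supseteq s_0$, exactly the successors $\alpha\in A_{k_t}(t)$; by Lemma 10 there are $\kappa$ many.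

**Step 3: every branch of $T'$ is mapped into $B$.** Let $\eta$ be a branch of $T'$ in any extension, and write $x_n=x_{\eta\restriction n}$, $k_n=k_{\eta\restriction n}$ for $n\ge|s_0|$. By construction $x_{n+1}\restriction k_n=x_n\restriction k_n$. As the $k_n$ are nondecreasing, induction on $m$ gives $x_m\restriction k_n=x_n\restriction k_n$ for all $m\ge n$. Now $f(\eta\restriction m)\subset x_m$ has length $m-|s_0|$. For $m\ge|s_0|+k_n$, $m\ge n$, this gives $f(\eta)\restriction k_n=x_m\restriction k_n=x_n\restriction k_n$. So $f(\eta)\in U_{n-|s_0|}$ by (4), which is absolute. This holds for all $n\ge|s_0|$, hence $f(\eta)\in B$. In particular $T'\Vdash\dot x=f(\eta_{\dot G})\in B$. As $T_0$ and $\dot x$ were arbitrary, the covering of $\mathcal I$ is preserved.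

The ideal $\mathcal N$ has a $G_\delta$ base, which gives the statement on random reals. In a model of $\mathrm{MA}_{\omega_1}+\neg$(G), which exists by Theorem 3 if ZFC is consistent, the ideal of Theorem 2 shows for $\kappa=\omega_1$ that "$G_\delta$" cannot be replaced by "$F_\sigma$". $\square$

## 9. Uniform moduli along the tree: proof of Theorem 5

Theorem 4 does not apply to $\mathcal M$: a countable dense set is meager, but a $G_\delta$ set containing it is a dense $G_\delta$, hence comeager. Let us see what happens if we try guiding points directly. If $\kappa<\mathrm{non}(\mathcal M)$, there is $g\in\omega^\omega$ that is eventually different from all $x_t$ (this is Bartoszyński's theorem, recalled below). We would like $f(\eta)$ to be eventually different from $g$ for all branches $\eta$ of some $T'$. Now $f(\eta)(i)=x_t(i)$ for $t=\eta\restriction n$ with $n>|s_0|+i$. But the point from which $x_t$ differs from $g$ depends on $t$, and it may move to the right along the branch, always past the $i$ of interest. The remedy is to pass from $t$ only to successors $t^\frown\alpha$ such that $x_{t^\frown\alpha}$ agrees with $x_t$ below some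 $k$ and already differs from $g$ everywhere from $k$ on. To have $\kappa$ many of these, $g$ must handle countably many candidate successors at once with one modulus. So $g$ has to avoid finite sets of growing size.

**Lemma 11.** Let $\kappa<\mathrm{non}(\mathcal M)$, and let $\mathcal S$ be a family of at most $\kappa$ many functions $S$ on $\omega$ with $S(i)\subseteq\omega$, $|S(i)|\le i+2$. Then there is $g\in\omega^\omega$ with $\forall^\infty i\ g(i)\notin S(i)$ for all $S\in\mathcal S$.

**Proof.** By Bartoszyński's theorem (Bartoszyński–Judah, *Set Theory: On the Structure of the Real Line*, Thm. 2.4.7), for any at most $\kappa$ functions in $\omega^\omega$ there is $g'\in\omega^\omega$ eventually different from each of them. We code $i+2$ guesses at one place into one guess at each of $i+2$ places. Partition $\omega$ into sets $J_i=\{a^i_0,\dots,a^i_{i+1}\}$ of size $i+2$, and let $c_i:\omega\to\omega^{J_i}$ be bijections. For $S\in\mathcal S$ list $S(i)$ as $u^i_0,\dots,u^i_{i+1}$, with repetitions (if $S(i)=\emptyset$, use any values), and let $h_S(a^i_j)=c_i(u^i_j)(a^i_j)$. Choose $g'$ eventually different from all $h_S$, and let $g(i)=c_i^{-1}(g'\restriction J_i)$.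 If $g(i)\in S(i)$, say $g(i)=u^i_j$, then $g'\restriction J_i=c_i(u^i_j)$ and so $g'(a^i_j)=h_S(a^i_j)$. The sets $J_i$ are disjoint, so for given $S$ this happens for only finitely many $i$. $\square$

**Proof of Theorem 5.** Let $T_0\Vdash\dot x\in\omega^\omega$, and take $T,s_0,f,\langle x_t\rangle$ from Lemmas 4 and 10. Steps 1–4 treat (i) and the first half of (ii) together.

**Step 1: collect candidates.** For $t\in T$, $t\supseteq s_0$, and $\xi<\kappa$ choose $\alpha_k=\alpha_k^{t,\xi}\in A_k(t)\setminus\xi$ for $k<\omega$; this is possible as $A_k(t)\subseteq\kappa$ has size $\kappa$. Let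
$$S_{t,\xi}(i)=\{x_t(i)\}\cup\{x_{t^\frown\alpha_k}(i):k\le i\},\qquad|S_{t,\xi}(i)|\le i+2.$$
These are at most $\kappa$ many functions.

**Step 2: choose $g$.** In case (i), let $g$ be as in Lemma 11 for the functions $S_{t,\xi}$, and let $a\triangleleft b$ mean $a\ne b$. In case (ii) with $\kappa<\mathfrak b$, let $g$ eventually dominate all functions $i\mapsto\max S_{t,\xi}(i)$, and let $a\triangleleft b$ mean $a\le b$. In either case there are numbers $m(t,\xi)$ such that
$$a\triangleleft g(i)\quad\text{for all }i\ge m(t,\xi)\text{ and }a\in S_{t,\xi}(i).$$

**Step 3: many successors with a controlled modulus.** As $\kappa$ is regular and uncountable, for each $t$ there is $m_t<\omega$ with $m(t,\xi)\le m_t$ for unboundedly many $\xi<\kappa$. We claim that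
$$\Gamma_k(t)=\{\alpha\in A_k(t):\forall i\ge k\ \ x_{t^\frown\alpha}(i)\triangleleft g(i)\}\ \text{ has size }\kappa\text{ for all }k\ge m_t.\tag{5}$$
Let $k\ge m_t$ and let $\xi$ be one of the unboundedly many ordinals. Then $\alpha=\alpha_k^{t,\xi}\ge\xi$ lies in $A_k(t)$. For all $i\ge k$ we have $x_{t^\frown\alpha}(i)\in S_{t,\xi}(i)$, because $k\le i$, and $i\ge k\ge m_t\ge m(t,\xi)$; so $x_{t^\frown\alpha}(i)\triangleleft g(i)$. Thus $\alpha\in\Gamma_k(t)$. So $\Gamma_k(t)$ is unbounded in $\kappa$ and has size $\kappa$.

**Step 4: prune with one global modulus.** Let $m^*=m(s_0,0)$. As $x_{s_0}(i)\in S_{s_0,0}(i)$, we have $x_{s_0}(i)\triangleleft g(i)$ for $i\ge m^*$. Let $k_t=\max(m_t,m^*)$, and let $T'\le_0T$ be obtained by keeping, at each node $t\supseteq s_0$, exactly the successors in $\Gamma_{k_t}(t)$. We show by induction on $|t|$ that for all $t\in T'$ with $t\supseteq s_0$,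
$$x_t(i)\triangleleft g(i)\quad\text{for all }i\ge m^*.\tag{6}$$
This holds for $s_0$. If it holds for $t$ and $\alpha\in\Gamma_{k_t}(t)$, then $x_{t^\frown\alpha}$ agrees with $x_t$ below $k_t$, so (6) is inherited for $m^*\le i<k_t$; and for $i\ge k_t$ the definition of $\Gamma_{k_t}(t)$ applies. Now let $\eta$ be a branch of $T'$ in any extension and $i\ge m^*$. With $t=\eta\restriction(|s_0|+i+1)$ we have $f(t)\subset x_t$ and $|f(t)|=i+1$, so $f(\eta)(i)=x_t(i)\triangleleft g(i)$. Hence
$$T'\Vdash\forall i\ge m^*\ \ \dot x(i)\triangleleft g(i).$$

**Step 5: conclusion of (i).** The set $\{x:\forall^\infty i\ x(i)\ne g(i)\}$ is a countable union of closed nowhere dense sets, so it is a meager Borel set, coded in $V$, and $T'$ forces that it contains $\dot x$. As $T_0$ and $\dot x$ were arbitrary, $\mathbb N_\kappa$ preserves the covering of $\mathcal M$, i.e. it adds no Cohen reals.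

**Step 6: conclusion of (ii).** If $\kappa<\mathfrak b$, then $T'$ forces $\dot x\le^*g\in V$, so $\mathbb N_\kappa$ is $\omega^\omega$-bounding. Conversely let $\kappa=\mathfrak b$, and let $\langle g_\alpha:\alpha<\kappa\rangle\in V$ be $\le^*$-increasing and unbounded in $V$. The range of $\eta_G$ is cofinal in $\kappa$ by genericity: given $T$ and $\gamma<\kappa$, the stem of $T$ has a successor $\mathrm{stem}(T)^\frown\alpha\in T$ with $\alpha\ge\gamma$, and $T_{\mathrm{stem}(T)^\frown\alpha}$ forces $\alpha\in\mathrm{ran}(\eta_{\dot G})$. In $V[G]$ let $h$ eventually dominate the countably many functions $g_{\eta_G(n)}$, $n<\omega$. For every $\alpha<\kappa$ there is $n$ with $\alpha\le\eta_G(n)$, so $g_\alpha\le^*g_{\eta_G(n)}\le^*h$. If $h\le^*g'$ for some $g'\in V$, then $g'$ would bound all $g_\alpha$ in $V$, a contradiction. So $\mathbb N_\kappa$ is not $\omega^\omega$-bounding. Since $\omega_1\le\mathfrak b$, the two halves give: $\mathbb N_{\omega_1}$ is $\omega^\omega$-bounding iff $\omega_1<\mathfrak b$. $\square$
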